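\title{A derivation of a $C^*$-algebra that is not implemented by a local multiplier}

\begin{abstract}
We show that a derivation of a $C^*$-algebra $A$ need not become inner in the local multiplier algebra $M_{\mathrm{loc}}(A)$. To each infinite discrete group $G$ we attach a unital prime crossed product $A$ and a derivation $\delta$ of $A$ that becomes inner in $M_{\mathrm{loc}}(A)$ if and only if $G$ is countable. For uncountable $G$ the failure is as large as possible: $\|\delta-\operatorname{ad}b|_A\|\ge 1=\|\delta\|$ for every $b\in M_{\mathrm{loc}}(A)$. The construction is carried out in ZFC, and $A$ can be taken to be nuclear, of real rank zero and of density character $\aleph_1$.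
\end{abstract}

\section{Local multipliers and the question}\label{sec:question}

Throughout, an \emph{ideal} of a $C^*$-algebra is a closed two-sided ideal, and $\operatorname{ad}b(a)=[b,a]=ba-ab$. A \emph{derivation} of a $C^*$-algebra $A$ is a linear map $\delta\colon A\to A$ with $\delta(xy)=\delta(x)y+x\delta(y)$ for all $x,y\in A$. If $A$ lies in a larger algebra $B$ and $b\in B$ satisfies $[b,A]\subseteq A$, then $\operatorname{ad}b|_A$ is a derivation of $A$. One would like a single algebra $B$, canonically attached to $A$ and not too far from it, in which every derivation arises in this way. The algebra $A$ itself is too small. If $A=K(H)$ is the algebra of compact operators on an infinite-dimensional Hilbert space and $b\in B(H)$, then $\operatorname{ad}b|_A=\operatorname{ad}k|_A$ with $k$ compact only if $b-k$ commutes with $K(H)$, that is, only if $b\in\mathbb C1+K(H)$.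

The first enlargement is the multiplier algebra. An ideal $I$ of a $C^*$-algebra $B$ is \emph{essential} if it has nonzero intersection with every nonzero ideal of $B$. The \emph{multiplier algebra} $M(I)$ of a $C^*$-algebra $I$ is a unital $C^*$-algebra that contains $I$ as an essential ideal and has the following universal property: whenever $I$ is an ideal of a $C^*$-algebra $B$, there is a unique $*$-homomorphism $B\to M(I)$ that is the identity on $I$, and it is injective if and only if $I$ is essential in $B$. For example, $M(K(H))=B(H)$, and $M(I)=I$ if $I$ is unital.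

If $I'\subseteq I$ are essential ideals of $A$, restriction of multipliers embeds $M(I)$ isometrically in $M(I')$. The essential ideals of $A$ are directed by reverse inclusion, so the algebras $M(I)$ form a directed system in which the limit runs toward smaller ideals. Its algebraic direct limit is the pre-$C^*$-algebra $Q_b(A)$, the \emph{bounded symmetric algebra of quotients}, and the completion of $Q_b(A)$ is the \emph{local multiplier algebra} $M_{\mathrm{loc}}(A)$. It contains $A\subseteq M(A)$ as a $C^*$-subalgebra, because $A$ is an essential ideal of itself. The commutative case explains the name. If $A=C_0(X)$ with $X$ locally compact Hausdorff, the essential ideals are the algebras $C_0(U)$ with $U\subseteq X$ open and dense, and $M(C_0(U))=C_b(U)$. A local multiplier is thus a uniform limit of bounded continuous functions, each of which is allowed to be undefined on a closed nowhere dense set; the sign function is a local multiplier of $C[-1,1]$.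

We say that a derivation $\delta$ of $A$ \emph{becomes inner in} $M_{\mathrm{loc}}(A)$ if $\delta=\operatorname{ad}b|_A$ for some $b\in M_{\mathrm{loc}}(A)$. We take the following question from \cite{source}.

\begin{quote}
\emph{Does every derivation of a $C^*$-algebra $A$ become inner in $M_{\mathrm{loc}}(A)$?}
\end{quote}

The answer is yes when $A$ is an AF-algebra, that is, a limit of a sequence of finite-dimensional $C^*$-algebras (Elliott). It is yes when $A$ is separable, and more generally when every essential ideal of $A$ is $\sigma$-unital, that is, has a countable approximate unit (Pedersen). For instance, if $A$ is simple and unital, then $A$ is its only essential ideal, $M_{\mathrm{loc}}(A)=A$, and Pedersen's theorem says that every derivation of $A$ is inner. These results leave the inseparable case open, and there one might well guess that the answer is still yes. Indeed, let $\delta$ be a bounded derivation of $A$. Closing a countable subset of $A$ under $\delta$ and under adjoints, and taking the $C^*$-algebra generated by the result, gives a separable $C^*$-subalgebra $B$ with $\delta(B)\subseteq B$, and $\delta|_B$ becomes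 inner in $M_{\mathrm{loc}}(B)$. So no separable piece of $A$ carries an obstruction, and it remains only to assemble the implementing elements.

This paper shows that they cannot always be assembled: the answer to the question is no. The counterexample is a crossed product $A$ of a commutative algebra $D$ of functions on a space $\Omega$ of configurations $\omega\colon G\to[0,1]$ by the shift action of an uncountable group $G$. The functions in $D$ see the shape of a configuration but not its height, and $\delta$ is the commutator with the height $h(\omega)=\omega(e)$. Section~\ref{sec:construction} gives the construction and the results. Section~\ref{sec:simple} proves by hand that $\delta$ is far from inner in $A$ itself, and identifies what is missing in general. Sections~\ref{sec:ideals} and~\ref{sec:reduction} turn a multiplier $x$ of an ideal $J$ into a continuous function $\psi$ on an invariant open set $U_J\subseteq\Omega$ that is blind to height and yet imitates the increments of $h$ along orbits. Section~\ref{sec:core} shows that no such function exists when $G$ is uncountable. Section~\ref{sec:further} proves the remaining properties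 of $A$.

\section{The algebra, the derivation and the results}\label{sec:construction}

Let $G$ be an infinite discrete group with identity $e$. Let $L=\mathbb Q\cap[0,1]$ with its usual topology, and let $\Omega=L^G$ with the product topology. A \emph{box} is a set $\{\omega\in\Omega:\omega(i)\in V_i\text{ for }i\in F\}$ with $F\subseteq G$ finite and each $V_i\subseteq L$ open and nonempty; boxes form a base of the topology. The group $G$ acts on $\Omega$ by the homeomorphisms $(\gamma\omega)(s)=\omega(\gamma^{-1}s)$, and on bounded functions on $\Omega$ by $\alpha_\gamma(f)(\omega)=f(\gamma^{-1}\omega)$. Put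
\[
h(\omega)=\omega(e),\qquad d_{s,t}(\omega)=\omega(s)-\omega(t)\qquad(s,t\in G).
\]
Since $(\gamma^{-1}\omega)(s)=\omega(\gamma s)$, we have $\alpha_\gamma(d_{s,t})=d_{\gamma s,\gamma t}$ and $h-\alpha_\gamma(h)=d_{e,\gamma}$. We write $\omega\sim\omega'$ if $\omega-\omega'$ is a constant function on $G$, equivalently if $d_{s,t}(\omega)=d_{s,t}(\omega')$ for all $s,t$. A set $U\subseteq\Omega$ is \emph{saturated} if it is a union of $\sim$-classes.

Let $D\subseteq C_b(\Omega)$ be one of the following two unital $C^*$-subalgebras.
\begin{itemize}
\item[(a)] $D$ is generated by $1$ and all $d_{s,t}$ with $s,t\in G$.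
\item[(b)] $D$ is generated by $1$ and all indicator functions $p_{s,t,\beta}$ of the sets $\{d_{s,t}<\beta\}$, with $s,t\in G$ and $\beta\in\sqrt2+\mathbb Q$.
\end{itemize}
The function $p_{s,t,\beta}$ is continuous because $d_{s,t}$ takes rational values and $\beta$ is irrational; this is the reason for working with $L$ instead of $[0,1]$. Case (a) is the simplest choice, and case (b) will give an algebra built from finite-dimensional pieces. In both cases each generator depends on at most two coordinates of $\omega$, and the following hold.
\begin{itemize}
\item[(D1)] $\alpha_\gamma(D)=D$ for all $\gamma\in G$.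
\item[(D2)] Every $f\in D$ is constant on $\sim$-classes.
\item[(D3)] $d_{s,t}\in D$ for all $s,t\in G$.
\end{itemize}
Here (D1) holds because $\alpha_\gamma$ permutes the generators (in case (b), $\alpha_\gamma(p_{s,t,\beta})=p_{\gamma s,\gamma t,\beta}$), and (D2) holds because it holds for the generators. For (D3) in case (b), choose $\beta_0<\dots<\beta_m$ in $\sqrt2+\mathbb Q$ with $\beta_0<-1$, $\beta_m>1$ and all gaps less than $\varepsilon$. The function $\sum_{j=1}^m\beta_j\,(p_{s,t,\beta_j}-p_{s,t,\beta_{j-1}})\in D$ takes the value $\beta_j$ where $\beta_{j-1}<d_{s,t}<\beta_j$, so it is within $\varepsilon$ of $d_{s,t}$.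

Let $H$ be the Hilbert space with orthonormal basis $\xi_{\omega,s}$ $(\omega\in\Omega,\ s\in G)$. Bounded functions $f$ on $\Omega$ and elements $\gamma\in G$ act on $H$ by
\[
f\xi_{\omega,s}=f(s\omega)\,\xi_{\omega,s},\qquad u_\gamma\xi_{\omega,s}=\xi_{\omega,\gamma s}.
\]
The operator norm of $f$ is its supremum norm, so we identify $f$ with this operator. The $u_\gamma$ are unitaries with $u_\gamma u_\sigma=u_{\gamma\sigma}$, and $u_\gamma fu_\gamma^*\xi_{\omega,s}=f(\gamma^{-1}s\omega)\xi_{\omega,s}$, that is, $u_\gamma fu_\gamma^*=\alpha_\gamma(f)$. Consequently
\begin{equation}\label{eq:products}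
(fu_\gamma)(gu_\sigma)=f\alpha_\gamma(g)\,u_{\gamma\sigma},\qquad (fu_\gamma)^*=\alpha_{\gamma^{-1}}(\bar f)\,u_{\gamma^{-1}},
\end{equation}
and by (D1)
\[
A=\overline{\operatorname{span}}\,\{fu_\gamma: f\in D,\ \gamma\in G\}\subseteq B(H)
\]
is a unital $C^*$-algebra. It is the reduced crossed product $D\rtimes_rG$, realized in the regular representation induced from the faithful representation of $D$ on $\ell^2(\Omega)$.

The height $h$ is not constant on $\sim$-classes, so it does not belong to $D$. Its commutators with $A$ involve only differences of heights:
\[
[h,fu_\gamma]=f\,(h-\alpha_\gamma(h))\,u_\gamma=f\,d_{e,\gamma}\,u_\gamma\in A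
\]
by (D3). Since $\operatorname{ad}h$ is bounded on $B(H)$, it maps $A$ into $A$, and
\[
\delta=\operatorname{ad}h|_A
\]
is a derivation of $A$. As $0\le h\le1$ and scalars commute with $A$, we have $\|\delta\|\le2\|h-\frac12\|\le1$.

Let $J$ be an ideal of $A$ and $x\in M(J)$. For $a\in J$ both $\delta(a)$ and $[x,a]\in J$ are elements of $A$, and $\|(\delta-\operatorname{ad}x)|_J\|$ denotes the norm of the map $a\mapsto\delta(a)-[x,a]$ from $J$ to $A$. Likewise, for $b\in M_{\mathrm{loc}}(A)$ we regard $\delta-\operatorname{ad}b|_A$ as a map from $A$ to $M_{\mathrm{loc}}(A)$.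

\begin{theorem}\label{thm:main}
Let $G$ be uncountable. For every nonzero ideal $J$ of $A$ and every $x\in M(J)$,
\[
\|(\delta-\operatorname{ad}x)|_J\|\ge1 .
\]
\end{theorem}

An element of $M_{\mathrm{loc}}(A)$ is only a limit of multipliers of ideals, so it would not be enough to know that $\delta|_J\ne\operatorname{ad}x|_J$. A lower bound that is uniform in $J$ and $x$ is what survives the completion.

\begin{corollary}\label{cor:answer}
Let $G$ be uncountable. Then $\|\delta-\operatorname{ad}b|_A\|\ge1$ for every $b\in M_{\mathrm{loc}}(A)$; in particular, $\delta$ does not become inner in $M_{\mathrm{loc}}(A)$. Moreover, for every nonzero ideal $J$ of $A$,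
\[
\inf_{x\in M(J)}\|(\delta-\operatorname{ad}x)|_J\|=\inf_{b\in M_{\mathrm{loc}}(A)}\|\delta-\operatorname{ad}b|_A\|=\|\delta\|=1 .
\]
\end{corollary}

\begin{proof}
Let $b\in M_{\mathrm{loc}}(A)$ and $\varepsilon>0$. Since $Q_b(A)$ is dense, there are an essential ideal $J$ and $x\in M(J)$ with $\|b-x\|<\varepsilon$; being essential, $J$ is nonzero. The algebra $M(J)$ sits isometrically in $M_{\mathrm{loc}}(A)$, compatibly with the embedding of $A$, so the products of $x$ with elements of $J$ are the same in both algebras. For $a\in J$ with $\|a\|\le1$,
\[
\|\delta(a)-[x,a]\|\le\|\delta(a)-[b,a]\|+\|[b-x,a]\|\le\|\delta-\operatorname{ad}b|_A\|+2\varepsilon .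
\]
By Theorem~\ref{thm:main} the supremum of the left side is at least $1$, and $\varepsilon\to0$ gives the first claim. Thus both infima are at least $1$. The choices $x=0$ and $b=0$ show that both are at most $\|\delta\|\le1$.
\end{proof}

The value $\|\delta\|$ is the largest that these infima can take: $0$ is a best approximation to $\delta$ among the maps $\operatorname{ad}b|_A$ with $b\in M_{\mathrm{loc}}(A)$. The next theorem shows that uncountability is exactly the dividing line, and that $A$ can be chosen close to the algebras covered by the theorems of Elliott and Pedersen. Recall that $A$ is \emph{prime} if $J_1J_2\ne0$ for all nonzero ideals $J_1,J_2$; that the \emph{density character} of $A$ is the least cardinality of a dense subset; and that a group is \emph{locally finite} if its finitely generated subgroups are finite.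

\begin{theorem}\label{thm:further}
Let $G$ be an infinite group, and let $A$ and $\delta$ be as above, in case \textup{(a)} or \textup{(b)}.
\begin{itemize}
\item[\textup{(i)}] $A$ is prime, so every nonzero ideal of $A$ is essential.
\item[\textup{(ii)}] $\delta$ becomes inner in $M_{\mathrm{loc}}(A)$ if and only if $G$ is countable.
\item[\textup{(iii)}] If $|G|=\aleph_1$, then $A$ has density character $\aleph_1$.
\item[\textup{(iv)}] In case \textup{(b)}, with $G$ uncountable and locally finite, $A$ is unital and is the closure of an upward directed union of finite-dimensional $C^*$-subalgebras. In particular $A$ is nuclear and of real rank zero.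
\end{itemize}
\end{theorem}

The group $G=\bigoplus_{\omega_1}\mathbb Z/2$ is locally finite of cardinality $\aleph_1$, so case (b) for this group gives, in ZFC, a counterexample that is unital, prime, nuclear, of real rank zero and of density character $\aleph_1$. Thus Pedersen's theorem for separable algebras fails at the first uncountable density character, and Elliott's theorem does not extend from limits of sequences to uncountable directed limits of finite-dimensional algebras.

\section{The obstruction in the simplest cases}\label{sec:simple}

An operator implements $\delta$ exactly when it differs from $h$ by an operator commuting with $A$. A $G$-invariant bounded function $g$ on $\Omega$ commutes with $A$, since $u_\gamma gu_\gamma^*=\alpha_\gamma(g)=g$. The natural attempt is therefore to subtract from $h$ an invariant function that removes the dependence on height. The function $m(\omega)=\inf_{t\in G}\omega(t)$ does this: it is invariant, and $h-m=\sup_t d_{e,t}$ is constant on $\sim$-classes.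

\begin{example}\label{ex:finite}
The construction makes sense for a finite group $G$. Then $h-m=\max_td_{e,t}$ is a maximum of finitely many real functions in $D$, so it lies in $D$, and $\delta=\operatorname{ad}(h-m)|_A$ is inner. For infinite $G$ the function $h-m$ still implements $\delta$ in $B(H)$, but it is not continuous: $m$ vanishes on a dense set, because every box leaves some coordinate free to be $0$, while $m=1$ at the constant configuration $1$.
\end{example}

To handle arbitrary elements of $A$ we pass to their diagonal entries. For $a\in A$ put $E(a)(\omega)=\langle a\xi_{\omega,e},\xi_{\omega,e}\rangle$. For a single term, $\langle fu_\gamma\xi_{\omega,s},\xi_{\omega,s}\rangle$ equals $f(s\omega)$ if $\gamma=e$ and $0$ otherwise. Hence $E(\sum f_\gamma u_\gamma)=f_e$ for finite sums. Since $\|E(a)\|_\infty\le\|a\|$ and $D$ is closed, $E$ maps $A$ into $D$, and by linearity and continuity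
\begin{equation}\label{eq:E}
E(a)(s\omega)=\langle a\xi_{\omega,s},\xi_{\omega,s}\rangle\qquad(a\in A,\ s\in G,\ \omega\in\Omega).
\end{equation}
The map $E$ is faithful: if $E(a^*a)=0$, then $\|a\xi_{\omega,s}\|^2=E(a^*a)(s\omega)=0$ for all $\omega,s$, so $a=0$.

\begin{example}\label{ex:outer}
Let $G$ be any infinite group and take $J=A$, so that $M(J)=A$. We claim that $\eta=\|\delta-\operatorname{ad}x\|\ge1$ for every $x\in A$. For every $y\in B(H)$,
\[
\langle[y,u_s]\xi_{\omega,e},\xi_{\omega,s}\rangle=\langle y\xi_{\omega,s},\xi_{\omega,s}\rangle-\langle y\xi_{\omega,e},\xi_{\omega,e}\rangle ,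
\]
because $u_s\xi_{\omega,e}=\xi_{\omega,s}$ and $u_s^*\xi_{\omega,s}=\xi_{\omega,e}$. With $y=h-x$ and $\varphi=E(x)$, formula \eqref{eq:E} gives
\[
\bigl|h(s\omega)-h(\omega)-(\varphi(s\omega)-\varphi(\omega))\bigr|\le\eta .
\]
Let $p\in D$ be a $*$-polynomial in the generators with $\|\varphi-p\|<\varepsilon$. It depends only on the coordinates in some finite set $N\ni e$. Choose $s$ with $s^{-1}\notin NN^{-1}$, so that $s^{-1}N\cap N=\emptyset$, and let $\omega$ be $1$ on $s^{-1}N$ and $0$ elsewhere. Then $\omega$ agrees on $N$ with the constant configuration $\mathbf 0$, and $s\omega$ agrees on $N$ with the constant configuration $\mathbf 1$, since $(s\omega)(g)=\omega(s^{-1}g)$. So $h(s\omega)-h(\omega)=1$, whereas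
\[
p(s\omega)=p(\mathbf 1)=p(\mathbf 0)=p(\omega)
\]
because $\mathbf 0\sim\mathbf 1$. Hence $\eta\ge1-2\varepsilon$ for every $\varepsilon>0$.
\end{example}

In words: a function with a small window $N$ that is blind to height cannot tell a floor at level $0$ from a floor at level $1$, and a single configuration can contain both floors. For countable $G$, Example~\ref{ex:outer} and Theorem~\ref{thm:further}(ii) give a derivation that is not inner in $M(A)$ but becomes inner in $M_{\mathrm{loc}}(A)$. So the argument must break for smaller ideals unless uncountability is used. For a multiplier $x$ of a general ideal $J$ three things change.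
\begin{itemize}
\item[1.] The diagonal of $x$ is defined only on a subset $U_J$ of $\Omega$, and we must know that $U_J$ is nonempty, open and invariant (Sections~\ref{sec:ideals} and~\ref{sec:reduction}).
\item[2.] The diagonal is continuous on $U_J$ but need not be a uniform limit of functions of finitely many coordinates. It still depends on only countably many (Lemma~\ref{lem:countable}), and an uncountable group has room to move a countable window off itself.
\item[3.] The configurations $\mathbf 0$ and $\mathbf 1$ need not lie in $U_J$, so the one-step comparison $\mathbf 0\sim\mathbf 1$ is unavailable. It is replaced by a ladder of small steps inside $U_J$ (Proposition~\ref{prop:core}).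
\end{itemize}

\section{Ideals of $A$ and invariant open sets}\label{sec:ideals}

An ideal of $A$ can be studied through functions on $\Omega$ only if it contains some. This follows from a freeness property of the action on $\sim$-classes. For $\gamma\ne e$ let $Z_\gamma=\{\omega:\gamma\omega\sim\omega\}$.

\begin{lemma}\label{lem:free}
For $\gamma\neq e$ the set $Z_\gamma$ is closed and has empty interior. If $\omega\notin Z_\gamma$ for all $\gamma$ in a finite set $F'\subseteq G\setminus\{e\}$, there is $k\in D$ with $0\le k\le1$, $k(\omega)=1$ and $k\,\alpha_\gamma(k)=0$ for all $\gamma\in F'$.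
\end{lemma}

\begin{proof}
The set $Z_\gamma$ is the intersection of the closed sets $\{\omega:d_{s,t}(\gamma\omega)=d_{s,t}(\omega)\}$. Let $B$ be a box restricting the coordinates in a finite set $F$, and let $\omega\in B$. Since $G$ is infinite, we can choose $s_1\notin F$ and $s_2\notin\{s_1,\gamma s_1\}$. Let $\omega'\in B$ differ from $\omega$ at $s_1$ only. Passing from $\omega$ to $\omega'$ changes the number $\omega(\gamma^{-1}s_1)-\omega(s_1)$, because $\gamma^{-1}s_1\ne s_1$, and does not change $\omega(\gamma^{-1}s_2)-\omega(s_2)$, because $s_1\notin\{s_2,\gamma^{-1}s_2\}$. These two numbers are equal for points of $Z_\gamma$, so $\omega$ and $\omega'$ are not both in $Z_\gamma$, and $B\not\subseteq Z_\gamma$.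

Now let $\omega\notin Z_\gamma$. There is $d=d_{s,t}$, which lies in $D$ by (D3), with $d(\omega)\ne d(\gamma\omega)$. Choose continuous $\theta_1,\theta_2\colon[-1,1]\to[0,1]$ with $\theta_1\theta_2=0$ and $\theta_1(d(\omega))=\theta_2(d(\gamma\omega))=1$, and put $k_\gamma(\nu)=\theta_1(d(\nu))\,\theta_2(d(\gamma\nu))$ for $\nu\in\Omega$. Then $k_\gamma=\theta_1(d)\,\alpha_{\gamma^{-1}}(\theta_2(d))\in D$ and $k_\gamma(\omega)=1$. The product $k_\gamma(\nu)k_\gamma(\gamma^{-1}\nu)$ contains the factor $\theta_1(d(\nu))\theta_2(d(\nu))=0$, so $k_\gamma\alpha_\gamma(k_\gamma)=0$. Take $k=\prod_{\gamma\in F'}k_\gamma$.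
\end{proof}

\begin{lemma}\label{lem:intersection}
If $J$ is a nonzero ideal of $A$, then $J\cap D\ne0$.
\end{lemma}

\begin{proof}
Suppose $J\cap D=0$. Then the quotient map $\rho\colon A\to A/J$ is an injective $*$-homomorphism on $D$, hence isometric on $D$. We show that $\|E(b)\|\le\|\rho(b)\|$ for all $b\in A$; the idea is to cut $b$ by a function $k$ that kills the off-diagonal terms and keeps most of the norm of the diagonal term.

Both sides are continuous in $b$, so let $b=f_e+\sum_{\gamma\in F'}f_\gamma u_\gamma$ with $F'\subseteq G\setminus\{e\}$ finite, and let $\varepsilon>0$. A finite union of closed sets with empty interior has empty interior, so by Lemma~\ref{lem:free} the nonempty open set $\{|f_e|>\|f_e\|-\varepsilon\}$ contains a point $\omega\notin\bigcup_{\gamma\in F'}Z_\gamma$. Take $k$ as in that lemma. Then $kf_\gamma u_\gamma k=f_\gamma\,k\alpha_\gamma(k)\,u_\gamma=0$ for $\gamma\in F'$, so $kbk=k^2f_e\in D$ and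
\[
\|\rho(b)\|\ge\|\rho(kbk)\|=\|k^2f_e\|\ge|f_e(\omega)|>\|E(b)\|-\varepsilon .
\]
This proves the inequality. For $a\in J$ it gives $\|E(a^*a)\|\le\|\rho(a^*a)\|=0$, so $a=0$ by faithfulness of $E$. Thus $J=0$.
\end{proof}

For a nonzero ideal $J$ of $A$ put
\[
U_J=\{\omega\in\Omega: f(\omega)\ne0\text{ for some }f\in J\cap D\}.
\]
This set is open, and nonempty by Lemma~\ref{lem:intersection}. It is $G$-invariant because $\alpha_\gamma(J\cap D)=u_\gamma(J\cap D)u_\gamma^*\subseteq J\cap D$, and it is saturated by (D2).

\begin{example}\label{ex:noconstants}
The set $U_J$ may miss all constant configurations. Since $\mathbf 0$ is fixed by $G$, the ideal $D_0=\{f\in D:f(\mathbf 0)=0\}$ of $D$ is invariant, and by \eqref{eq:products} the closed span $J$ of the elements $fu_\gamma$ with $f\in D_0$ is an ideal of $A$, nonzero because it contains the $d_{s,t}$. If $f\in J\cap D$, then $f=E(f)\in D_0$. So $\mathbf 0\notin U_J$, and by saturation no constant configuration lies in $U_J$.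
\end{example}

We therefore need a way to force a configuration into $U_J$ while prescribing it freely on a large set. A finite pattern, placed anywhere in $G$, is enough. We also want the pattern to leave some room below the ceiling $1$, so that it can be lifted.

\begin{lemma}[Markers]\label{lem:marker}
Let $U\subseteq\Omega$ be nonempty, open and $G$-invariant. There are a finite set $F\subseteq G$, an integer $n\ge2$ and rational numbers $a_i\in[0,1-\frac1n]$ $(i\in F)$ such that $U$ contains every $\omega\in\Omega$ for which there is $t\in G$ with $\omega(ti)=a_i$ for all $i\in F$.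
\end{lemma}

\begin{proof}
Let $\omega_0\in U$. There are a finite set $F$ and $\tau>0$ such that $U$ contains every $\nu$ with $|\nu(i)-\omega_0(i)|<\tau$ for $i\in F$. Choose $n\ge2$ with $\frac1n<\tau$ and put $a_i=(1-\frac1n)\omega_0(i)$, so that $|a_i-\omega_0(i)|\le\frac1n<\tau$. If $\omega(ti)=a_i$ for $i\in F$, then $(t^{-1}\omega)(i)=a_i$, so $t^{-1}\omega\in U$, and $\omega\in U$ by invariance.
\end{proof}

\section{From a multiplier to a function}\label{sec:reduction}

A multiplier $x$ of $J$ is not an element of $A$, so $E(x)$ is not defined. But $kxk\in J$ for $k\in J\cap D$, and $E(kxk)$ describes the diagonal of $x$ on the set where $k=1$. Products such as $kxk$, $u_skx$ or $xku_s$ are formed in $M(J)$, using the canonical homomorphism $A\to M(J)$; they lie in $J$, and they may be bracketed at will, for instance $x(ku_s)=(xk)u_s$, where the right side is a product in $A$.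

\begin{lemma}\label{lem:psi}
Let $J$ be a nonzero ideal of $A$, let $x\in M(J)$ and $\eta=\|(\delta-\operatorname{ad}x)|_J\|$. There is a continuous function $\psi\colon U_J\to\mathbb R$, constant on $\sim$-classes, such that
\begin{equation}\label{eq:cocycle}
\bigl|\,\omega(s^{-1})-\omega(e)-(\psi(s\omega)-\psi(\omega))\,\bigr|\le\eta\qquad(\omega\in U_J,\ s\in G).
\end{equation}
\end{lemma}

Since $\omega(s^{-1})=h(s\omega)$, inequality \eqref{eq:cocycle} says that $h-\psi$ varies by at most $\eta$ along each orbit in $U_J$.

\begin{proof}
Call $k$ a \emph{bump at} $\omega$ if $k\in J\cap D$, $0\le k\le1$ and $k(\omega)=1$. Every $\omega_0\in U_J$ has a neighborhood with a common bump. Indeed, pick $f\in J\cap D$ with $f(\omega_0)\ne0$ and let $k=\mu(f^*f)$ with $\mu(r)=\min(1,2r/|f(\omega_0)|^2)$. Since $\mu(0)=0$, the element $k$ lies in the $C^*$-algebra generated by $f^*f$, hence in $J\cap D$, and $k=1$ on the neighborhood $\{|f|^2>|f(\omega_0)|^2/2\}$ of $\omega_0$.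

\emph{Definition of the diagonal.} For $\omega\in U_J$ let $\varphi(\omega)=E(kxk)(\omega)$, where $k$ is a bump at $\omega$. This does not depend on $k$. If $l$ is another bump at $\omega$, then $k$ and $l$ both fix $\xi=\xi_{\omega,e}$, and $l(kxk)l=k(lxl)k$ because $kl=lk$; therefore
\[
\langle kxk\,\xi,\xi\rangle=\langle l(kxk)l\,\xi,\xi\rangle=\langle k(lxl)k\,\xi,\xi\rangle=\langle lxl\,\xi,\xi\rangle .
\]
Near each point of $U_J$ the function $\varphi$ coincides with $E(kxk)\in D$ for one fixed $k$, so $\varphi$ is continuous. If $\omega\sim\omega'$ and $k$ is a bump at $\omega$, then by (D2) $k$ is a bump at $\omega'$ and $E(kxk)(\omega)=E(kxk)(\omega')$. So $\varphi$ is constant on $\sim$-classes.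

\emph{The inequality.} Fix $\omega\in U_J$ and $s\in G$. The test element $u_s$ of Example~\ref{ex:outer} need not lie in $J$, so we cut it down. Let $k$ be a bump at $\omega$, let $l=\alpha_s(k)$, which is a bump at $s\omega$, and put $a=u_sk=lu_s\in J$, so $\|a\|\le1$. We have $k\xi_{\omega,e}=\xi_{\omega,e}$ and $l\xi_{\omega,s}=l(s\omega)\xi_{\omega,s}=\xi_{\omega,s}$. Using $xa=(xl)u_s$, $ax=u_s(kx)$ and \eqref{eq:E},
\begin{align*}
\langle xa\,\xi_{\omega,e},\xi_{\omega,s}\rangle&=\langle(xl)\,\xi_{\omega,s},l\xi_{\omega,s}\rangle=E(lxl)(s\omega)=\varphi(s\omega),\\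
\langle ax\,\xi_{\omega,e},\xi_{\omega,s}\rangle&=\langle(kx)\,k\xi_{\omega,e},\xi_{\omega,e}\rangle=E(kxk)(\omega)=\varphi(\omega).
\end{align*}
Also $a\xi_{\omega,e}=\xi_{\omega,s}$, $h\xi_{\omega,s}=\omega(s^{-1})\xi_{\omega,s}$ and $h\xi_{\omega,e}=\omega(e)\xi_{\omega,e}$, so $\delta(a)\xi_{\omega,e}=(\omega(s^{-1})-\omega(e))\,\xi_{\omega,s}$. Altogether
\[
\langle(\delta(a)-[x,a])\xi_{\omega,e},\xi_{\omega,s}\rangle=\omega(s^{-1})-\omega(e)-(\varphi(s\omega)-\varphi(\omega)),
\]
and the modulus of the left side is at most $\eta$. Taking real parts does not increase the modulus, so $\psi=\operatorname{Re}\varphi$ satisfies \eqref{eq:cocycle}.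
\end{proof}

\section{Continuous functions blind to height}\label{sec:core}

What remains is a statement about the space $\Omega$. The first step replaces the finite window of Example~\ref{ex:outer} by a countable one. No compactness is available, so the argument uses a countability property of families of open sets.

\begin{lemma}\label{lem:countable}
Let $W\subseteq\Omega$ be open and $\psi\colon W\to\mathbb R$ continuous. There is a countable set $N\subseteq G$ such that $\psi(\omega)=\psi(\omega')$ whenever $\omega,\omega'\in W$ and $\omega|_N=\omega'|_N$.
\end{lemma}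

\begin{proof}
\emph{Every family of pairwise disjoint boxes is countable.} Fix a probability measure $w$ on the countable set $L$ that charges every point, and give the box $B=\{\omega(i)\in V_i,\ i\in F\}$ the weight $w(B)=\prod_{i\in F}w(V_i)>0$. If $B_1,\dots,B_r$ are pairwise disjoint and the finite set $F$ contains all coordinates that they restrict, then their images in $L^F$ are pairwise disjoint and have product measures $w(B_j)$, so $\sum_jw(B_j)\le1$. Hence a disjoint family contains at most $j$ boxes of weight at least $1/j$, for each $j\ge 1$.

\emph{Choice of $N$.} Let $O\subseteq\Omega$ be open. By Zorn's lemma there is a maximal disjoint family of boxes contained in $O$; let $O'\subseteq O$ be its union. Then $O\subseteq\overline{O'}$, since otherwise the open set $O\setminus\overline{O'}$ would contain a further box. The family is countable, so membership in $O'$ depends on countably many coordinates. Apply this to the open sets $O_q=\{\psi<q\}$ and $P_q=\{\psi>q\}$ for $q\in\mathbb Q$, and let $N$ be a countable set containing all coordinates on which the sets $O_q'$ and $P_q'$ depend. Let $\pi\colon\Omega\to L^N$ be the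 restriction map, which is continuous, open and onto. Then $O_q'=\pi^{-1}(C_q^-)$ and $P_q'=\pi^{-1}(C_q^+)$ with $C_q^\pm$ open, and $C_q^-\cap C_q^+=\emptyset$ because $O_q\cap P_q=\emptyset$. By continuity, $\pi(O_q)\subseteq\overline{C_q^-}$ and $\pi(P_q)\subseteq\overline{C_q^+}$.

\emph{Verification.} Suppose $\pi(\omega)=\pi(\omega')$ and $\psi(\omega)\neq\psi(\omega')$, say $\psi(\omega)<q<\psi(\omega')$ with $q\in\mathbb Q$. Then $Y=\pi(O_q)\cap\pi(P_q)$ is open and contains $\pi(\omega)$. Since $Y\subseteq\overline{C_q^-}$, the open set $Y\cap C_q^-$ is nonempty. It is contained in $\overline{C_q^+}$, so it meets $C_q^+$. This contradicts $C_q^-\cap C_q^+=\emptyset$.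
\end{proof}

The lemma compares only points that lie in $W$; membership in $W$ itself may depend on all coordinates. A marker placed outside $N$ secures membership without being seen by $\psi$.

\begin{proposition}\label{prop:core}
Let $G$ be uncountable, let $U\subseteq\Omega$ be nonempty, open, $G$-invariant and saturated, and let $\psi\colon U\to\mathbb R$ be continuous and constant on $\sim$-classes. Then there are $\omega\in U$ and $s\in G$ with
\[
\omega(e)=0,\qquad\omega(s^{-1})=1,\qquad\psi(s\omega)=\psi(\omega).
\]
\end{proposition}

\begin{proof}
Take $F$, $n$, $(a_i)$ from Lemma~\ref{lem:marker} and a countable set $N$ from Lemma~\ref{lem:countable}; enlarging $N$, we assume $e\in N$. The sets $NN^{-1}$ and $(N\cup s^{-1}N)F^{-1}$ are countable and $G$ is not. So we can choose $s$ with $s^{-1}\notin NN^{-1}$, and then $t\notin(N\cup s^{-1}N)F^{-1}$. The sets $N$, $s^{-1}N$ and $tF$ are then pairwise disjoint. For $r\in\{0,\frac1n,\dots,1\}$ we use the following configurations.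
\[
\begin{array}{c|cccc}
 & \text{on }N & \text{on }s^{-1}N & \text{at }ti\ (i\in F) & \text{elsewhere}\\ \hline
\omega_r & r & 0 & a_i & 0\\[2pt]
\omega_r+\frac1n\quad(r\le1-\frac1n) & r+\frac1n & \frac1n & a_i+\frac1n & \frac1n\\[2pt]
\omega & 0 & 1 & a_i & 0
\end{array}
\]
The configurations $\omega_r$ and $\omega$ carry the marker, so they lie in $U$. Put $v_r=\psi(\omega_r)$. By the choice of $N$,
\begin{equation}\label{eq:vr}
\psi(\nu)=v_r\quad\text{for every }\nu\in U\text{ with }\nu|_N\equiv r .
\end{equation}

\emph{The ladder: $v_0=v_1$.} The marker may occupy nearly the whole range $[0,1]$, so $\omega_0$ cannot be lifted by $1$ at once. It can be lifted by $\frac1n$, and the marker can then be reset to its original height without $\psi$ noticing. Precisely, let $r\le1-\frac1n$. All values of $\omega_r$ lie in $[0,1-\frac1n]$, so $\omega_r+\frac1n\in\Omega$. It is equivalent to $\omega_r$, so it lies in $U$ by saturation, and $\psi(\omega_r+\frac1n)=v_r$. It equals $r+\frac1n$ on $N$, so $\psi(\omega_r+\frac1n)=v_{r+1/n}$ by \eqref{eq:vr}. Thus $v_r=v_{r+1/n}$, and $n$ steps give $v_0=v_1$.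

\emph{Two floors in one configuration.} We have $\omega\in U$ and, by invariance, $s\omega\in U$. Since $\omega|_N\equiv0$, \eqref{eq:vr} gives $\psi(\omega)=v_0$. For $g\in N$ we have $(s\omega)(g)=\omega(s^{-1}g)=1$, so $\psi(s\omega)=v_1=v_0$. Finally $e\in N$ gives $\omega(e)=0$ and $\omega(s^{-1})=1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\eta=\|(\delta-\operatorname{ad}x)|_J\|$ and take $\psi\colon U_J\to\mathbb R$ from Lemma~\ref{lem:psi}. The set $U_J$ is nonempty, open, invariant and saturated, so Proposition~\ref{prop:core} applies, and for the pair $(\omega,s)$ that it provides, \eqref{eq:cocycle} reads $|1-0-0|\le\eta$.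
\end{proof}

\begin{remark}\label{rem:hypotheses}
The hypotheses on $\psi$ and on $G$ in Proposition~\ref{prop:core} cannot be dropped. The function $\psi=h$ is continuous but not constant on $\sim$-classes, and $\psi=h-m$ is constant on $\sim$-classes but not continuous; both satisfy \eqref{eq:cocycle} on $\Omega$ with $\eta=0$.

To see what uncountability prevents, let $0<\varepsilon<1$, let $V_{s,t}=\{d_{s,t}>1-\varepsilon\}$ and $V=\bigcup_{s,t}V_{s,t}$, a nonempty, open, invariant and saturated set. On $V_{s,t}$ we have $0\le m(\omega)\le\omega(t)<\varepsilon$, so
\[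
0\le(h-m)-d_{e,t}=\omega(t)-m(\omega)<\varepsilon .
\]
Thus, for every infinite $G$, the function $h-m$ is \emph{locally} on $V$ within $\varepsilon$ of a function in $D$. If $G$ is countable, enumerate the pairs $(s_j,t_j)$, put $k_j=\max(d_{s_j,t_j}-1+\varepsilon,0)$, which is positive exactly on $V_{s_j,t_j}$, and define on $V$
\[
\psi=\frac{\sum_j2^{-j}k_j\,d_{e,t_j}}{\sum_j2^{-j}k_j}.
\]
Both series converge uniformly and the denominator is positive on $V$, so $\psi$ is continuous; it is constant on $\sim$-classes; and $0\le h-m-\psi<\varepsilon$, because $\psi(\omega)$ is an average of values $d_{e,t_j}(\omega)$ with $\omega\in V_{s_j,t_j}$. As $m$ is invariant, $\psi$ satisfies \eqref{eq:cocycle} on $V$ with $\eta=\varepsilon$. For uncountable $G$ the local approximations still exist, but by Proposition~\ref{prop:core} they cannot be patched to a continuous function on $V$ that is constant on $\sim$-classes and satisfies \eqref{eq:cocycle} with some $\eta<1$.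
\end{remark}

\section{Proof of Theorem~\ref{thm:further}}\label{sec:further}

(i) Let $J_1,J_2$ be nonzero ideals, and let $F_l$, $(a^l_i)_{i\in F_l}$ be markers for $U_{J_l}$ from Lemma~\ref{lem:marker}, $l=1,2$. As $G$ is infinite, there is $t\notin F_1F_2^{-1}$, and then $F_1\cap tF_2=\emptyset$. Let $\omega(i)=a_i^1$ for $i\in F_1$, $\omega(ti)=a^2_i$ for $i\in F_2$, and $\omega=0$ elsewhere. Then $\omega\in U_{J_1}\cap U_{J_2}$, so there are $f_l\in J_l\cap D$ with $f_l(\omega)\ne0$, and $0\ne f_1f_2\in J_1J_2\subseteq J_1\cap J_2$.

\medskip
(ii) and (iii) The algebra $A$ is generated by the unitaries $u_\gamma$ and the generators of $D$, a set of cardinality at most $|G\times G\times\mathbb Q|=|G|$. The $*$-polynomials in these elements with coefficients in $\mathbb Q+i\mathbb Q$ form a dense set of cardinality at most $|G|$. If $G$ is countable, $A$ is therefore separable and $\delta$ becomes inner in $M_{\mathrm{loc}}(A)$ by Pedersen's theorem. If $G$ is uncountable, it does not, by Corollary~\ref{cor:answer}. If $|G|=\aleph_1$, the density character is at most $\aleph_1$, and $A$ is not separable because $\|u_s-u_t\|\ge\|\xi_{\omega,s}-\xi_{\omega,t}\|=\sqrt2$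 for $s\ne t$.

\medskip
(iv) Consider pairs $(S,\Gamma)$, where $\Gamma\subseteq G$ is a finite subgroup and $S$ is a finite set of generators $p_{s,t,\beta}$ that is invariant under $\alpha_\gamma$ for $\gamma\in\Gamma$. Let $D_S$ be the algebra generated by $S\cup\{1\}$. Its generators are finitely many commuting projections, so $D_S$ is spanned by the products over subsets of $S$; it is a finite-dimensional, $\Gamma$-invariant $*$-algebra. By \eqref{eq:products},
\[
A_{S,\Gamma}=\operatorname{span}\{fu_\gamma:f\in D_S,\ \gamma\in\Gamma\}
\]
is a finite-dimensional $*$-subalgebra of $A$ containing $1$. Given $(S_1,\Gamma_1)$ and $(S_2,\Gamma_2)$, the subgroup $\Gamma$ generated by $\Gamma_1\cup\Gamma_2$ is finite because $G$ is locally finite, and with $S=\bigcup_{\gamma\in\Gamma}\alpha_\gamma(S_1\cup S_2)$ we get $A_{S,\Gamma}\supseteq A_{S_1,\Gamma_1}\cup A_{S_2,\Gamma_2}$. So the family is upward directed, and its union $A_0$ is a $*$-subalgebra. It is dense: given $fu_\sigma$, approximate $f$ by a polynomial $p$ in a finite set $S_0$ of generators, let $\Gamma$ be the finite group generated by $\sigma$ and $S=\bigcup_{\gamma\in\Gamma}\alpha_\gamma(S_0)$;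 then $pu_\sigma\in A_{S,\Gamma}$.

A $C^*$-algebra has \emph{real rank zero} if the self-adjoint elements with finite spectrum are dense among the self-adjoint elements. If $a=a^*\in A$ and $b\in A_{S,\Gamma}$, then $\frac12(b+b^*)$ is self-adjoint, has finite spectrum, and is at least as close to $a$ as $b$ is. So $A$ has real rank zero. A $C^*$-algebra $A$ is \emph{nuclear} if for every $C^*$-algebra $B$ the algebraic tensor product $A\odot B$ carries only one $C^*$-norm. Finite-dimensional $C^*$-algebras are nuclear, so two $C^*$-norms on $A\odot B$ agree on each $A_{S,\Gamma}\odot B$, hence on $A_0\odot B$. Every $C^*$-norm satisfies $\|a\otimes b\|\le\|a\|\,\|b\|$, so $A_0\odot B$ is dense in $A\odot B$ for the sum of the two norms, and they agree everywhere. So $A$ is nuclear. \qed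

\begin{thebibliography}{1}

\bibitem{source}
\emph{Derivations of subhomogeneous $C^*$-algebras are implemented by local multipliers},
\texttt{https://www.ams.org/\allowbreak journals/\allowbreak proc/\allowbreak 2013-141-11/\allowbreak S0002-9939-2013-11762-4/\allowbreak S0002-9939-2013-11762-4.pdf}

\end{thebibliography}
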